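# On $n$-vertex graphs, black–white pebbling saves at most a factor $O(\log^2 n)$ in space

## 1. Black, black–white and reversible pebblings

All graphs are finite directed acyclic graphs (DAGs) with a single sink $z$; the size of a graph is its number of vertices. Two families serve as examples. The path $A_n$ has vertices $1,\dots,n$ and edges $1\to2\to\dots\to n$. The tree $T_h$ is the complete binary tree of height $h$ with all edges directed towards the root, which is the sink; it has $2^h$ sources.

**Definition (black–white pebbling).** A configuration is a pair $(B,W)$ of disjoint vertex sets, the black-pebbled and the white-pebbled vertices. A black–white pebbling of $G$ is a sequence of configurations from $(\emptyset,\emptyset)$ to $(\{z\},\emptyset)$, each obtained from the previous one by one of four moves: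

1. place a black pebble on a vertex all of whose immediate predecessors carry a pebble (black or white);
2. remove a black pebble from any vertex;
3. place a white pebble on any vertex;
4. remove a white pebble from a vertex all of whose immediate predecessors carry a pebble (black or white).

In particular, a source can always receive a black pebble and can always lose a white one. Think of a black pebble as a value that has been computed, and of a white pebble as a value that has been guessed and must be verified later. Since $B\cap W=\emptyset$, a vertex does not change color in one move.

*Example.* Let $T_1$ have sources $1,2$ and sink $3$. Place white on $2$, black on $1$, black on $3$, remove black from $1$, remove white from $2$. At the third move, the white pebble on $2$ serves as a predecessor; its removal at the end is legal since $2$ is a source.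

**Definition (space).** The space of a pebbling is the maximum of $|B|+|W|$ over its configurations. A black pebbling uses only moves 1 and 2. $\mathrm{Black}(G)$ and $\mathrm{BW}(G)$ are the minimum space of a black pebbling and of a black–white pebbling of $G$. Clearly $\mathrm{BW}(G)\le\mathrm{Black}(G)$.

*Example.* For $n\ge2$ we have $\mathrm{Black}(A_n)=2$: place $1$, place $2$, remove $1$, place $3$, remove $2$, and so on. One pebble is not enough, since $z$ can be placed only while its predecessor is pebbled.

**Definition (reversible pebbling).** A reversible pebbling uses black pebbles only. A pebble may be placed on, or removed from, $v$ only while all immediate predecessors of $v$ carry pebbles. It starts at $\emptyset$ and ends at $\{z\}$. $\mathrm{Rev}(G)$ is the minimum space of a reversible pebbling.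

Every reversible pebbling is a black pebbling, so
$$\mathrm{BW}(G)\le\mathrm{Black}(G)\le\mathrm{Rev}(G).$$
A sequence of reversible moves run backwards is again a legal sequence of reversible moves, because the move at $v$ does not touch the predecessors of $v$.

*Example.* $\mathrm{Rev}(A_3)=3$. With three pebbles: place $1$, place $2$, place $3$, remove $2$ (legal, since $1$ is pebbled), remove $1$. With two pebbles it is impossible. Run backwards from $\{3\}$: the only move that stays within two pebbles is to place $1$, and from $\{1,3\}$ the only such move is to remove $1$ again, since placing $2$ gives three pebbles and removing $3$ needs a pebble on $2$. So $\emptyset$ is never reached. Thus $\mathrm{Rev}(A_3)=3>2=\mathrm{Black}(A_3)$.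

## 2. Quadratic separation and polynomial size

How much space can white pebbles save? For single-sink DAGs of indegree at most $2$ the following is known.

* Meyer auf der Heide (1981): $\mathrm{Black}(G)=O(\mathrm{BW}(G)^2)$; more precisely $\mathrm{Black}(G)\le\mathrm{BW}(G)^2/2$ up to lower-order terms.
* Kalyanasundaram and Schnitger (1991): there are graphs $G_s$ with $\exp(O(s\log s))$ vertices, $\mathrm{Black}(G_s)\ge s^2$ and $\mathrm{BW}(G_s)\le3s-1$.

So the quadratic saving occurs, but on graphs of superpolynomial size. The notes "Lecture 9—Pebbling tautologies and space-length trade-offs" ask for a construction of polynomial size: single-sink DAGs $G_s$ of indegree at most $2$ such that, for all large $s$, $|G_s|\le s^{O(1)}$, $\mathrm{Black}(G_s)=\Omega(s^2)$ and $\mathrm{BW}(G_s)=O(s)$. Does such a family exist? We shall prove that it does not.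

**Theorem.** For every single-sink DAG $G$ with $n$ vertices (of any indegree),
$$\mathrm{Black}(G)\le\mathrm{Rev}(G)\le48\cdot\mathrm{BW}(G)\cdot\lceil\log_2n\rceil^2+1.$$

**Corollary 1.** If $|G_s|\le s^c$ and $\mathrm{BW}(G_s)\le c's$ for all large $s$, then $\mathrm{Black}(G_s)\le48c's\lceil c\log_2s\rceil^2+1=O(s\log^2s)=o(s^2)$. Hence no family as in the question exists.

**Corollary 2.** If $\mathrm{Black}(G_s)\ge\gamma s^2$ and $\mathrm{BW}(G_s)\le\beta s$ with constants $\beta,\gamma>0$, then $\lceil\log_2|G_s|\rceil^2\ge(\gamma s^2-1)/(48\beta s)$. So $|G_s|\ge2^{\Omega(\sqrt s)}$.

Both corollaries follow by inserting the hypotheses into the Theorem. In Corollary 2 the right side is $\Omega(s)$, so $\lceil\log_2|G_s|\rceil=\Omega(\sqrt s)$.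

## 3. Graphs with $\mathrm{BW}\le2$, and the tree $T_3$

In any black–white pebbling, every vertex gets pebbled, and the space is at least one more than the largest indegree. Indeed, suppose $v$ is pebbled at some time. Its pebble is black, and was placed while all predecessors were pebbled, or it is white, and must be removed at some time (no white pebble is left at the end) while all predecessors are pebbled. Either way some configuration contains $v$ and all its predecessors. The sink is pebbled; going backwards along edges, every vertex that reaches $z$ is pebbled, and every vertex reaches $z$.

Consequently, if $\mathrm{BW}(G)=1$, then $z$ has no predecessor and $G$ is one vertex. If $\mathrm{BW}(G)=2$, all indegrees are at most $1$; going back from $z$ there is only one way, so $G$ is a path, and $\mathrm{Black}(G)=2$. Savings need $\mathrm{BW}\ge3$.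

Now consider $T_h$ with $h\ge1$. We claim $\mathrm{Black}(T_h)=h+2$. Clearly $\mathrm{Black}(T_1)=3$. Let $h\ge2$ and let $p,q$ be the children of the root. For the upper bound, pebble $p$ with $h+1$ pebbles, keep only $p$, pebble $q$ with $h+1$ more, keep only $p,q$, and place $z$. For the lower bound, consider the first placement of $z$, and the last earlier times $t_p,t_q$ at which the subtrees below and including $p$ and $q$, respectively, are free of pebbles. These times differ, since one move cannot put pebbles into both subtrees; say $t_p<t_q$. From $t_q$ until $z$ is placed, the subtree of $q$ goes from empty to having $q$ pebbled, so at some moment it holds at least $\mathrm{Black}(T_{h-1})$ pebbles, while the subtree of $p$ holds at least one. So $\mathrm{Black}(T_h)\ge\mathrm{Black}(T_{h-1})+1$.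

White pebbles do better on $T_3$: four suffice, while $\mathrm{Black}(T_3)=5$. Let $q_1,q_2$ be the children of $q$. Pebble $p$ black with four pebbles and keep $\{p\}$. Pebble $q_1$ using its two leaves (at most $4$ pebbles in all) and keep $\{p,q_1\}$. Put white on $q_2$, black on $q$, and remove $q_1$: now we have $\{p,q,q_2\}$. Place $z$, then remove $p$ and $q$: we have $\{q_2,z\}$. Put black on the two leaves below $q_2$, remove the white pebble from $q_2$, then remove the leaves. At no time are there more than four pebbles.

## 4. Runs and their justification steps

The rest is the proof of the Theorem. If $n=1$, then $\mathrm{Rev}(G)=1$ and the Theorem holds. From now on $n\ge2$, $s=\mathrm{BW}(G)$ and $k=\lceil\log_2n\rceil\ge1$.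

Fix a topological order. The sink is last, because every vertex reaches $z$. Pad at the bottom with dummy positions that are never pebbled, so that vertices are positions in $\{1,\dots,2^k\}$, edges go from smaller to larger positions, and $z=2^k$.

Fix a black–white pebbling of $G$ of space $s$, append the removal of the black pebble on $z$, and delete repeated consecutive configurations. Let $P_t$ be the set of pebbled vertices (of either color) at time $t$, $0\le t\le T$. Then $P_0=P_T=\emptyset$, $|P_t|\le s$, and consecutive configurations differ in exactly one vertex.

**Definition (run, justification step).** A run of $v$ is a maximal time interval $[\alpha,\beta]$ during which $v$ is pebbled. Its color is constant, and $1\le\alpha\le\beta\le T-1$. The justification step of a black run is $(\alpha-1,\alpha)$, that of a white run is $(\beta,\beta+1)$.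

Write the justification step as $(\sigma,\sigma+1)$. By moves 1 and 4, all predecessors of $v$ lie in $P_\sigma$. So a black pebble is justified by its past and a white pebble by its future.

*Example.* In the pebbling of $T_1$ above, the sets $P_0,\dots,P_6$ are $\emptyset,\{2\},\{1,2\},\{1,2,3\},\{2,3\},\{3\},\emptyset$. The run of $2$ is $[1,4]$; it is white, with justification step $(4,5)$. The run of $1$ is $[2,3]$; it is black, with justification step $(1,2)$.

All time intervals below are $[a,b]$ with integers $b\ge a+1$, and $\mathrm{int}[a,b]=\{a+1,\dots,b-1\}$. The interval is trivial if $b=a+1$.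

## 5. Replaying a pebbling reversibly: states and cuts

This section builds the machine that turns the fixed pebbling into a reversible one. It does not yet say which choices to make. The principle is: to pebble $x$, choose a time $c$, first create the pebbles that the given pebbling has at time $c$, then pebble $x$ knowing that only one side of $c$ matters, then undo the pebbles of time $c$. The new point is that different vertices $u$ will have different time intervals $I(u)$ that still matter.

**Definition (state).** A state consists of a target $x$, a step $(\sigma,\sigma+1)$ that is the justification step of a run of $x$, a set $H\subseteq\{1,\dots,2^k\}\setminus\{x\}$ of held vertices, and intervals $I(u)=[a(u),b(u)]$ for $u\le x$, such that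

* (N) $u<v\le x$ implies $I(v)\subseteq I(u)$, and $[\sigma,\sigma+1]\subseteq I(x)$;
* (C) every $u<x$ with $u\notin H$ is unpebbled (in the given pebbling) at times $a(u)$ and $b(u)$.

The initial state has $x=z$, $H=\emptyset$, all $I(u)=[0,T]$, and the justification step of a black run of $z$. Such a run exists because the given pebbling reaches $(\{z\},\emptyset)$.

**Definition (shrink).** Replace $I(x)$ by $[\sigma,\sigma+1]$. This preserves (N), since $x$ is the last position, and (C), which does not concern $I(x)$.

**Definition (cut at time $c$ from position $i$).** Let
$$R=\{u:\ i\le u<x,\ c\in\mathrm{int}\,I(u)\},\qquad S=(P_c\cap R)\setminus H=\{y_1<\dots<y_q\}.$$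
By (N), $y\in R$ implies $\{i,\dots,y\}\subseteq R$. The cut has $q+1$ successors.

* $y_l$-successor ($1\le l\le q$): target $y_l$, held set $H\cup\{y_1,\dots,y_{l-1}\}$. For $i\le u\le y_l$, $I(u)$ becomes $[a(u),c]$ if $y_l$ is black at time $c$, and $[c,b(u)]$ if $y_l$ is white at time $c$. For $u<i$ it is unchanged. The step is the justification step of the run of $y_l$ containing $c$.
* $x$-successor: target $x$, same step, held set $H\cup S$. For $u\in R$, and for $u=x$ if $c\in\mathrm{int}\,I(x)$, $I(u)$ becomes whichever of $[a(u),c]$, $[c,b(u)]$ contains $[\sigma,\sigma+1]$. Other intervals are unchanged.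

*Example.* For $A_4$ take the sets $\emptyset,\{1\},\{1,2\},\{2\},\{2,3\},\{3\},\{3,4\},\{4\},\emptyset$, so $T=8$; the step of $4$ is $(5,6)$. Cut the initial state at $c=4$ from $i=1$. Then $R=\{1,2,3\}$ and $S=\{2,3\}$. The $2$-successor has $H=\emptyset$, intervals $[0,4]$, step $(1,2)$. The $3$-successor has $H=\{2\}$, intervals $[0,4]$, step $(3,4)$; condition (C) says that $1$ is unpebbled at times $0$ and $4$, as it is. The $4$-successor has $H=\{2,3\}$ and intervals $[4,8]$.

For white pebbles, cut the initial state of the $T_1$ example at $c=2$ from $i=1$ (positions $1,2,3$, ignoring the padding). Then $S=\{1,2\}$. Since $1$ is black, its successor has interval $[0,2]$, which contains its step $(1,2)$. Since $2$ is white, its successor has intervals $[2,6]$, which contain its step $(4,5)$.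

**Lemma 1.** Successors of a state under a cut are states.

*Proof.* *The $y$-successor, $y=y_l$.* Since $y\notin H$ and $y<x$, (C) says that $y$ is unpebbled at $a(y)$ and $b(y)$. It is pebbled at $c\in\mathrm{int}\,I(y)$. So its run $[\alpha,\beta]\ni c$ satisfies $a(y)<\alpha\le c\le\beta<b(y)$. If the run is black, $[\alpha-1,\alpha]\subseteq[a(y),c]$; if it is white, $[\beta,\beta+1]\subseteq[c,b(y)]$. So the step lies in the new $I(y)$.

(N): all of $\{i,\dots,y\}\subseteq R$ is truncated at $c$ on the same side, which preserves nesting among these positions. Positions below $i$ keep their intervals, which contain the old, hence also the new, intervals of all later positions.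

(C): let $u<y$ be outside the new held set; then $u\notin H$. If $u<i$, nothing changed. If $u\ge i$, then $u\in R$, and $u\notin P_c$, since otherwise $u\in S$ and $u<y_l$, so $u\in\{y_1,\dots,y_{l-1}\}$. So $u$ is unpebbled at the new endpoint $c$, and the other endpoint is an old one. Finally, $y$ is not in its held set.

*The $x$-successor.* The required side exists, since $c$ is an integer and $[\sigma,\sigma+1]\subseteq I(x)\subseteq I(u)$. It is the right side if $c\le\sigma$ and the left side if $c\ge\sigma+1$, the same for all $u$. Also $x\notin H\cup S$ and $[\sigma,\sigma+1]$ stays in $I(x)$.

(C): if $u<x$ is outside $H\cup S$ and $u\in R$, then $u\notin P_c$, so the new endpoint is fine; otherwise $I(u)$ did not change.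

(N): let $u<v\le x$. If $I(u)$ is unchanged, or both are truncated (on the same side), nesting persists. Suppose $I(u)$ is truncated and $I(v)$ is not. Then $v>u\ge i$, so $c\notin\mathrm{int}\,I(v)$. As $[\sigma,\sigma+1]\subseteq I(v)$, either $c\le a(v)\le\sigma$, so the right side is kept for $u$, or $c\ge b(v)\ge\sigma+1$, so the left side is kept. In both cases the side kept for $u$ contains $I(v)$. $\square$

**Definition (terminal state).** A state is terminal if $I(u)=[\sigma,\sigma+1]$ for all $u\le x$.

In a terminal state all predecessors of $x$ are in $H$: they lie in $P_\sigma$ and are smaller than $x$, while by (C) the vertices $u<x$ outside $H$ are unpebbled at $a(u)=\sigma$. So $x$ can be pebbled at once.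

**Definition (strategy, history, ledger).** A strategy prescribes at each non-terminal state, possibly depending on the past, either a shrink that changes $I(x)$ or a cut with $R\ne\emptyset$. A history starts at the initial state and follows successors. Its ledger $\kappa$ is the sum of $|S|$ over all cuts made; the full $|S|$ counts, whichever successor is taken.

All histories are finite, since $(x,\sum_{u\le x}|I(u)|)$, with $|[a,b]|=b-a$, decreases lexicographically: a $y$-successor lowers the target; an $x$-successor with $R\neq\emptyset$, or a shrink that changes $I(x)$, keeps the target and shortens an interval.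

**Lemma 2.** If a strategy keeps the ledger at most $B$ on all histories, then $\mathrm{Rev}(G)\le B+1$.

*Proof.* For a state $\Sigma$ at the end of a history with ledger $\kappa(\Sigma)$, define recursively a reversible sequence $\mathrm{Peb}(\Sigma)$ from $H$ to $H\cup\{x\}$ that touches only vertices $\le x$ outside $H$.

* If $\Sigma$ is terminal, place $x$.
* If the strategy shrinks, take $\mathrm{Peb}$ of the resulting state.
* If the strategy cuts, perform $\mathrm{Peb}$ of the $y_1,\dots,y_q$-successors in this order (from $H$ to $H\cup S$), then $\mathrm{Peb}$ of the $x$-successor (to $H\cup S\cup\{x\}$), then the inverses of the $y_q,\dots,y_1$-sequences in this order (to $H\cup\{x\}$).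

The inverses are legal: the inverse of a reversible sequence is reversible, and the additional pebble on $x$ is above all vertices that they touch. In general, extra pebbles that are not touched never hurt legality, so fixed pebbles above the target are harmless. Only targets are ever pebbled, and these are vertices of $G$, not dummies.

*Claim.* If $\mathrm{Peb}(\Sigma)$ is run in the presence of a set $E$ of further fixed pebbles above $x$ with $|H\cup E|\le\kappa(\Sigma)$, then at most $B+1$ pebbles are ever used.

If $\Sigma$ is terminal, $|H\cup E|+1\le\kappa(\Sigma)+1\le B+1$. For a shrink, the successor has the same $H$, $x$ and ledger. For a cut, every successor has ledger $\kappa(\Sigma)+|S|$. In the forward part, the held and further pebbles number at most $|H\cup E|+(l-1)$ for $y_l$, and at most $|H\cup E|+|S|$ for $x$; both are at most $\kappa(\Sigma)+|S|$. In the inverse part for $y_l$, the further pebbles are $E\cup\{x\}$, and the number is at most $\kappa(\Sigma)+(l-1)+1\le\kappa(\Sigma)+|S|$. So the claim applies inductively to all parts; an inverse visits the same configurations as the sequence itself.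

Apply the claim to the initial state with $H=E=\emptyset$. $\square$

It remains to find a strategy with ledger at most $48k^2s$.

## 6. Bisecting time costs $s\log_2T$, and $T$ is too large

The first strategy to try keeps one common interval for all positions and halves it. At a state with $I(u)=[a,b]$ for all $u\le x$ and $b-a\ge2$: if $x=1$, shrink; otherwise cut from position $1$ at $c=a+\lfloor(b-a)/2\rfloor$. Then $R=\{1,\dots,x-1\}$, and in every successor all positions up to the target have the same interval, of length at most $\lceil(b-a)/2\rceil$. After at most $\lceil\log_2T\rceil$ cuts the state is terminal (up to a shrink), and every cut has $|S|\le|P_c|\le s$. Lemma 2 gives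
$$\mathrm{Rev}(G)\le s\lceil\log_2T\rceil+1 .$$

For the path $A_n$ with $s=2$ and $T=2n$ this is $2\lceil\log_2(2n)\rceil+1$, which is fine. In general, however, all we can say about $T$ comes from counting. A configuration with at most $s$ pebbles can be described by an $s$-tuple over the $2n$ colored vertices and a blank, so there are at most $(2n+1)^s$ of them; cutting out loops, we may assume $T\le(2n+1)^s$. This bounds $\log_2T$ only by $s\log_2(2n+1)$, and $\mathrm{Rev}(G)$ by about $s^2\log_2n$. This does not contradict $\mathrm{Black}(G)=\Omega(s^2)$.

The loss is in paying up to $s$ at each of $\log T$ cuts. We therefore want to measure the cost of a cut not against the length of time intervals but against a quantity that cannot exceed $s$.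

## 7. Dyadic blocks and occupation minima

This section sets up that quantity. Take the complete binary tree over the positions $1,\dots,2^k$, and identify a node with its set of positions. An internal node $Z$ has a lower child $L_Z$ and an upper child $U_Z$. Leaves have height $0$ and the root has height $k$.

**Definition (occupation minimum).** Let $r_Z(t)=|P_t\cap Z|$ and
$$\mu_Z([A,B])=\begin{cases}\min_{A<t<B}r_Z(t)&\text{if }B\ge A+2,\\ \max(r_Z(A),r_Z(A+1))&\text{if }B=A+1.\end{cases}$$

*Example.* For the pebbling of $A_4$ in Section 5, the root has $L=\{1,2\}$, $U=\{3,4\}$. For $t=0,\dots,8$, $r_L$ is $0,1,2,1,1,0,0,0,0$ and $r_U$ is $0,0,0,0,1,1,2,1,0$. So $\mu_L([0,8])=\mu_U([0,8])=0$ while $\mu_{\rm root}([0,8])=1$. On $[1,5]$ the values are $\mu_L=1$, $\mu_U=0$, $\mu_{\rm root}=1$. On the trivial interval $[3,4]$ they are $1,1,2$.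

**Lemma 3.**

* (M1) If $J'\subseteq J$, then $\mu_Z(J')\ge\mu_Z(J)$.
* (M2) $\mu_{U_Z}(J)+\mu_{L_Z}(J)\le\mu_Z(J)$.
* (M3) $\mu_Z(J)\le s$.

*Proof.* (M1): if $J'=J$ there is nothing to show; if $J'$ is nontrivial, $\mathrm{int}\,J'\subseteq\mathrm{int}\,J$. If $J'=[\tau,\tau+1]\subsetneq J$, then $\tau$ or $\tau+1$ lies in $\mathrm{int}\,J$, so the maximum defining $\mu_Z(J')$ is at least the minimum defining $\mu_Z(J)$. (M2): for nontrivial $J$, the minimum of a sum is at least the sum of the minima. For $J=[A,A+1]$ only one vertex changes, so at most one of $r_{U_Z},r_{L_Z}$ changes between $A$ and $A+1$, and equality holds. (M3): $r_Z(t)\le|P_t|\le s$. $\square$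

**Definition (blocks, $J_Z$).** Let $x$ be the target. If $x\in U_Z$, call $L_Z$ a block of $x$. For every node $Z\ni x$ put $J_Z=I(\min Z)$.

*Example.* For $k=3$ and $x=6$, the nodes containing $6$ are $\{1,\dots,8\}$, $\{5,\dots,8\}$, $\{5,6\}$, $\{6\}$. The target is in the upper child of the first and of the third, so the blocks are $\{1,2,3,4\}$ and $\{5\}$.

The blocks partition $\{1,\dots,x-1\}$: the block of $u$ is $L_W$, with $W$ the least common ancestor of $u$ and $x$. If $x\in U_Z$, then $J_{U_Z}\subseteq J_Z$ by (N), and $\min U_Z$ is either $x$ or lies in a block $L_W$ with $W\subseteq U_Z$. If $x\in L_Z$, then $J_Z=J_{L_Z}$, since $\min Z=\min L_Z$.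

**Definition (cut at a node, charges).** All cuts from now on are cuts at a node $Y$ with $x\in U_Y$: the position is $i=\min Y$, and $|S|$ is charged to $Y$. Then $R\subseteq Y$ and $S\subseteq P_c\cap Y$. Let $w_Y$ be the total charged to $Y$ along the history, and $\kappa_V=\sum_{Y\subseteq V}w_Y$, summed over internal nodes $Y$. The ledger is $\kappa_{\rm root}$.

**Lemma 4.** Along every history that uses only shrinks and cuts at nodes:

* (U) $I$ is constant on each block of the target. So its value on $L_Z$ is $J_Z$ whenever $x\in U_Z$.
* (F) If a node $V$ lies entirely below the current target, then $\kappa_V=0$. In particular $\kappa_{L_Z}=0$ if $x\in U_Z$. If a node contains the new target of a cut but not the old one, then after the cut $\kappa$ vanishes for it and all its subnodes.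
* (S) As long as the target is in $Z$, $J_Z$ only shrinks.

*Proof.* (U): true initially, and shrinks change only $I(x)$. Consider a cut at $Y$. A block $L_W$ of $x$ with $W\supsetneq Y$ has $Y\subseteq U_W$, so it lies entirely below $\min Y$; every other block has $W\subseteq Y$, so it lies in $[\min Y,x)$. Since $I$ was constant on blocks, $R$ is a union of blocks. In the $x$-successor each block is truncated uniformly or not at all. In a $y$-successor, let $L_Z$ be the old block containing $y$. A node $W$ with $y\in U_W$ is comparable with $Z$ and differs from it. Either $W\supsetneq Z$, and then $Z\subseteq U_W$, so $x\in U_W$ and $L_W$ is an old block; or $W\subsetneq Z$, and then $W\subseteq L_Z$. So each block of $y$ lies in one old block, on which $I$ was constant, which lies on one side of $\min Y$. So it is truncated uniformly or not at all.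

(F): charges to $Y\subseteq V$ are made only while the target is in $Y$, and targets never increase; so while the target is above $V$, nothing has been charged inside $V$. A node that contains the new target but not the old one lies entirely below the old target, so $\kappa$ was $0$ for it and all its subnodes before the cut; and the cut itself charges a node that contains the old target.

(S): $\min Z$ is a fixed position, and intervals at a fixed position only shrink. $\square$

## 8. Closing a block, and what breaks when the target drops

This section explains the shape of the strategy; nothing in it is used later.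

Suppose the target is $x$, its own interval is already $[\sigma,\sigma+1]$, and so are the intervals on all blocks inside $U_Y$, but $J_Y$ is larger. We want to cut $J_Y$ down to $[\sigma,\sigma+1]$ cheaply. Let $m=\mu_Y(J_Y)$ and let $C$ be the set of times $t\in\mathrm{int}\,J_Y$ with $r_Y(t)\le2m$, the cheap times. Cut at the cheap time closest to the step on its left, then at the one closest on its right. Each cut costs at most $2m$. If the target is still $x$, no cheap time is left inside $J_Y$, so $\mu_Y(J_Y)$ has become at least $2m+1$ or the block is closed. Costs form a geometric series, and the total is $O(1)\cdot\mu_Y(J_Y)$ for the present interval $J_Y$. This is the saving over bisection: there is no factor for the length of time.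

The statement to aim at by induction on the height is $\kappa_Z\le K_h\,\mu_Z(J_Z)$ for a node $Z$ of height $h$; at the root, (M3) then gives $\kappa\le K_ks$. When the target drops from $U_Z$ into $L_Z$, we would like to add: the charges inside $U_Z$ are at most $K_{h-1}\mu_{U_Z}(\cdot)$, those inside $L_Z$ at most $K_{h-1}\mu_{L_Z}(\cdot)$, and by (M2) the minima add up to at most $\mu_Z$. Here it breaks. Induction bounds the charges in $U_Z$ by $K_{h-1}\mu_{U_Z}(J_{U_Z})$, while for the lower half the interval is $J_Z$, which can be much larger than $J_{U_Z}$; and minima over different intervals do not add. If $r_{U_Z}$ is $s$ on one interval and $r_{L_Z}$ is $s$ on another, the sum is $2s$. Bounding both parts separately by $K_{h-1}s$ gives $K_h=2K_{h-1}+O(1)$, exponential in $h$.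

The remedy is to cut $J_Z$ down to $J_{U_Z}$ when the difference starts to matter. Call this aligning. By the same geometric argument (with two more kinds of cut, as $J_{U_Z}$ need not be trivial) one alignment costs $O(1)\cdot\mu_Z(J_Z)$. Aligning at every change of $J_{U_Z}$ would be too frequent, so we tolerate a slack $\lambda_h\mu_Z(J_Z)$: align only when the charges inside $U_Z$ would exceed
$$K_{h-1}\mu_{U_Z}(J_Z)+\lambda_h\mu_Z(J_Z).$$
Since these charges are at most $K_{h-1}\mu_{U_Z}(J_{U_Z})$, at such a moment $\mu_{U_Z}(J_{U_Z})$ exceeds $\mu_{U_Z}(J_Z)$ by more than $\frac{\lambda_h}{K_{h-1}}\mu_Z(J_Z)$, so the alignment raises $\mu_{U_Z}(J_Z)$ by at least this amount. As $\mu_{U_Z}\le\mu_Z$, the costs of all alignments at $Z$ sum to about $16\frac{K_{h-1}}{\lambda_h}\mu_Z(J_Z)$. The total loss at height $h$ is $\lambda_h+16K_{h-1}/\lambda_h$ plus a constant. It is smallest for $\lambda_h=4\sqrt{K_{h-1}}$, where it equals $8\sqrt{K_{h-1}}$ plus a constant. A recursion $K_h=K_{h-1}+O(\sqrt{K_{h-1}}+1)$ has quadratic solutions, hence the factor $\log^2n$.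

**The constants.** Put $K_h=48h^2$, $\lambda_h=4\sqrt{K_{h-1}}$, $\eta_1=48$, and $\eta_h=16K_{h-1}/\lambda_h+48=4\sqrt{K_{h-1}}+48$ for $h\ge2$. Since $8\sqrt{48}<96$,
$$K_{h-1}+\lambda_h+\eta_h=48(h-1)^2+8\sqrt{48}\,(h-1)+48\le48h^2=K_h\qquad(h\ge1).\tag{1}$$

## 9. The strategy: closing sessions and aligning sessions

The strategy maintains a stack of sessions at nodes $Y$ with target $x\in U_Y$. The aim of a session at $Y$ is to make $J_Y$ equal to $J_{U_Y}$. A session at $Y$ is completed when $J_Y=J_{U_Y}$, and it is aborted when the target leaves $U_Y$; since targets only decrease, the target then never returns to $U_Y$. The following loop is executed.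

1. Remove all completed or aborted sessions from the stack.
2. If the stack is empty: if $I(x)\ne[\sigma,\sigma+1]$, shrink. Otherwise, if $I\ne[\sigma,\sigma+1]$ on some block, let $Y$ be the node of lowest height with $x\in U_Y$ and $J_Y\ne[\sigma,\sigma+1]$, and push a closing session at $Y$. Otherwise the state is terminal.
3. If the stack is nonempty, with top session at $Y$: determine the next cut time $c$ of this session (see below) and $p=|S|$. This is called a proposal at $Y$. If for some node $Z$ with $Y\subseteq U_Z$, of height $h$,
$$\kappa_{U_Z}+p>K_{h-1}\,\mu_{U_Z}(J_Z)+\lambda_h\,\mu_Z(J_Z),\tag{2}$$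
take such a $Z$ of lowest height and push an aligning session at $Z$; the proposal is dropped, and $Y$ makes a fresh one when it is next on top. Otherwise perform the cut.

Some consequences. When a closing session is pushed at $Y$, we have $J_{U_Y}=[\sigma,\sigma+1]\ne J_Y$: the position $\min U_Y$ is $x$, or lies in a block $L_W$ with $W\subseteq U_Y$, hence of lower height, where by (U) the interval is $J_W=[\sigma,\sigma+1]$. Sessions leave the stack only by completion or abortion. An aligning session is pushed at a node $Z$ with $Y\subseteq U_Z$, where $Y$ is the top. So heights on the stack strictly increase towards the top, and each stacked node lies in $U_W$ for each stacked $W$ above it. In particular at most $k$ pushes occur in a row without a removal or a move in between. At a terminal state every session is completed, so the stack is emptied. We shall prove in statement (d) of the Proposition that $J_Z\ne J_{U_Z}$ when an aligning session is pushed at $Z$. So a push is never undone at once, and the strategy makes a move (a shrink or a cut) at every non-terminal state. By step 1 the top session satisfies $J_Y\ne J_{U_Y}$ whenever it makes a proposal.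

**The next cut of a session at $Y$.** Write $J_Y=[A,B]\supsetneq J_{U_Y}=[a,b]$; then $\mathrm{int}\,J_Y\ne\emptyset$. The session has a stage with a base $m^*$. Put
$$C=\{t\in\mathrm{int}\,J_Y:\ r_Y(t)\le2m^*\}.$$
At the first proposal of the session, and whenever $C=\emptyset$ at a proposal, start a new stage with $m^*:=\mu_Y(J_Y)$; then $C\ne\emptyset$, since the minimum is attained. Choose:

* (r1) if $C\cap(A,a]\ne\emptyset$: $c=\max(C\cap(A,a])$;
* (r2) else, if $C\cap[b,B)\ne\emptyset$: $c=\min(C\cap[b,B))$;
* (r3a) else, if $A<a$: $c=\min C$;
* (r3b) else: $c=\max C$.

In the last two cases $\emptyset\ne C\subseteq(a,b)$, and in (r3b) we have $A=a$ and hence $b<B$. Always $c\in\mathrm{int}\,J_Y$, so by (U) $\emptyset\ne L_Y\subseteq R$, and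
$$p=|S|\le r_Y(c)\le2m^*.\tag{3}$$

*Example.* Let $J_Y=[0,8]$, $J_{U_Y}=[3,5]$, and let $r_Y(1),\dots,r_Y(7)$ be $1,2,3,4,3,2,1$. Suppose that all cuts are performed, that there are no other cuts, and that we always follow the $x$-successor. The first base is $1$ and $C=\{1,2,6,7\}$. Rule (r1) gives $c=2$ and $J_Y=[2,8]$; (r2) gives $c=6$ and $J_Y=[2,6]$. Now $C=\emptyset$; the new base is $3$ and $C=\{3,4,5\}$. Rule (r1) gives $c=3$, then (r2) gives $c=5$, and $J_Y=[3,5]=J_{U_Y}$: the session is completed, with charges at most $2+2+3+3=10$.

## 10. The cost of one session

This section bounds what one session charges by a constant times the present occupation minimum. First we need to know what cuts do to a session that sits somewhere on the stack.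

**Lemma 5.** Let a session at $Y$ be on the stack. No shrink occurs while it is there, and cuts are made only at $Y$ or at nodes $Y'$ with $Y\subseteq U_{Y'}$. Consider such a cut, at time $c$, and let $J_Y=[A,B]$, $J_{U_Y}=[a,b]$ before it.

* If $c\in(a,b)$, then in every successor with target in $U_Y$ both $J_Y$ and $J_{U_Y}$ are truncated at $c$ on the same side.
* If $c\notin(a,b)$, then every $y$-successor aborts the session. In the $x$-successor $J_{U_Y}$ is unchanged; if $c\in\mathrm{int}\,J_Y$, then $J_Y$ is truncated at $c$ to the side containing $[a,b]$, and otherwise $J_Y$ is unchanged.

Hence, while the session lasts, $a$ changes only to a value $c$ with $A=a=c$ afterwards, and if $A=a$ at some moment, this persists. The same holds for $b$ and $B$.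

*Proof.* Shrinks need an empty stack, and cuts are made at the node of the top session, which is $Y$ or lies above it on the stack. The cut starts at a position $i\le\min Y$, so its range $R$ contains all $u$ with $\min Y\le u<x$ and $c\in\mathrm{int}\,I(u)$.

Let $c\in(a,b)$. In the $x$-successor: $\min Y\in R$, because $\min Y<x$ and $(a,b)\subseteq\mathrm{int}\,J_Y$; and $\min U_Y$ is in $R$, or equals $x$ with $c\in\mathrm{int}\,I(x)$. Both intervals are truncated to the side of $[\sigma,\sigma+1]$. In a $y$-successor with $y\in U_Y$: both $\min Y$ and $\min U_Y$ lie in $[i,y]\subseteq R$, so both are truncated on the same side.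

Let $c\notin(a,b)$. A $y$-successor with $y\in U_Y$ is impossible, since it needs $c\in\mathrm{int}\,I(y)$ and $I(y)\subseteq[a,b]$. In the $x$-successor, $c\notin\mathrm{int}\,J_{U_Y}$, so $J_{U_Y}$ is unchanged. If $c\in\mathrm{int}\,J_Y$, then $J_Y$ is truncated to the side containing $[\sigma,\sigma+1]\subseteq[a,b]$; as $c\le a$ or $c\ge b$, this side contains $[a,b]$.

So $a$ changes only in the first case, when the right side is kept, and then $A=a=c$. If $A=a$, then in the first case both change together or neither does, and in the second case $a$ is unchanged and $A$, which never decreases, cannot exceed $a$. The argument for $b,B$ is symmetric. $\square$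

**Lemma 6.** At each proposal at $Y$, the charges already made in the current session at $Y$ plus the proposed $p$ total at most $16m^*$, where $m^*$ is the current base. Moreover, $m^*\le\mu_Y(J_Y)$ then, and at all later moments while the target is in $Y$.

*Proof.* The second statement holds because $m^*$ was $\mu_Y(J_Y)$ when the stage started, and by (S) and (M1) $\mu_Y(J_Y)$ only grows while the target is in $Y$.

**Step 1: within one stage, each of (r1), (r2), (r3a), (r3b) is performed at most once, and after it has been performed it is not proposed again in this stage.** This limits the number of cuts per stage to four. Within a stage $C$ only loses elements, since $m^*$ is fixed and $J_Y$ shrinks. We use Lemma 5 throughout, and assume that the session is not aborted by the cut in question.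

* After (r1) at $c\le a$, the new $J_Y$ is $[c,B]$, and $C\cap(c,a]=\emptyset$ by maximality of $c$. The emptiness of $C\cap(A,a]$ persists through the stage: while $a$ is unchanged, $(A,a]$ and $C$ only shrink; once $a$ changes, $A=a$ from then on and $(A,a]=\emptyset$.
* After (r2) at $c\ge b$, the new $J_Y$ is $[A,c]$, and $C\cap[b,c)=\emptyset$ by minimality. While $b$ is unchanged, $[b,B)$ and $C$ only shrink; once $b$ changes, $B=b$ from then on and $[b,B)=\emptyset$.
* After (r3a) at $c=\min C\in(a,b)$, either the left side is kept, $J_Y=[A,c]$, and no element of the old $C$ remains in $\mathrm{int}\,J_Y$, so the stage is over; or the right side is kept and $A=a=c$. Then $A=a$ from then on, and (r3a), which needs $A<a$, is not chosen again.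
* After (r3b) at $c=\max C\in(a,b)$, with $A=a$, either the left side is kept, $J_Y=[a,c]=J_{U_Y}$, and the session is completed; or the right side is kept, $J_Y=[c,B]$, and no element of the old $C$ remains in $\mathrm{int}\,J_Y$, so the stage is over.

**Step 2: summing over stages.** The cuts at $Y$ performed in one stage, together with a current proposal, are of different kinds, so they number at most $4$, and by (3) each costs at most $2m^*$. A stage contributes at most $8m^*$. When a new stage replaces one with base $m^*$, all $t\in\mathrm{int}\,J_Y\ne\emptyset$ have $r_Y(t)>2m^*$, so the new base is at least $2m^*+1$. Bases at least double, so the sum of all bases of the session so far is at most twice the current base, and the total is at most $16m^*$. $\square$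

## 11. The invariants

We regard a history as a sequence of events: removals from the stack, shrinks, pushes, proposals, and performed cuts (each followed by one successor). The statements below carry the plan of Section 8 through all events.

**Proposition.** Along every history the following hold for each internal node $Z$ of height $h$ containing the target.

* (a) At every moment, $w_Z\le\eta_h\,\mu_Z(J_Z)$.
* (a′) At every proposal at $Z$, $w_Z+p\le\eta_h\,\mu_Z(J_Z)$.
* (b) At every moment, $\kappa_{U_Z}\le K_{h-1}\,\mu_{U_Z}(J_Z)+\lambda_h\,\mu_Z(J_Z)$.
* (d) Whenever an aligning session is pushed at $Z$, then $h\ge2$ and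
$$\mu_{U_Z}(J_{U_Z})>\mu_{U_Z}(J_Z)+\frac{\lambda_h}{K_{h-1}}\,\mu_Z(J_Z);$$
in particular $J_{U_Z}\ne J_Z$.

Consequently:

* (c) At every moment, $\kappa_Z\le K_h\,\mu_Z(J_Z)$ for every node $Z$ of height $h$ containing the target.

**Step 1: (c) follows from (a) and (b).** This is where the superadditivity (M2) enters. Induct on $h$. For a leaf, $\kappa_Z=0$. Let $h\ge1$; then $\kappa_Z=\kappa_{U_Z}+\kappa_{L_Z}+w_Z$.

If $x\in U_Z$, then $\kappa_{L_Z}=0$ by (F). By (M2), $\mu_{U_Z}(J_Z)\le\mu_Z(J_Z)$, and (a), (b) give $\kappa_Z\le(K_{h-1}+\lambda_h+\eta_h)\,\mu_Z(J_Z)$.

If $x\in L_Z$, then $J_{L_Z}=J_Z$, so by induction $\kappa_{L_Z}\le K_{h-1}\mu_{L_Z}(J_Z)$. With (a), (b) and (M2),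
$$\kappa_Z\le K_{h-1}\big(\mu_{U_Z}(J_Z)+\mu_{L_Z}(J_Z)\big)+(\lambda_h+\eta_h)\,\mu_Z(J_Z)\le(K_{h-1}+\lambda_h+\eta_h)\,\mu_Z(J_Z).$$

In both cases (1) gives (c). For Step 4, note what was used: (a) and (b) at $Z$; and $\kappa_{L_Z}=0$ if $x\in U_Z$, or statement (c) at $L_Z$ if $x\in L_Z$.

**Step 2: the order of the induction.** We prove (a), (a′), (b), (d) by induction along the events of the history. Statement (a′) at a proposal will use (d) only for aligning sessions pushed earlier; (d) at a push will use (a′) at the preceding proposal and (a), (b) at that moment; (a) and (b) after a cut will use (a′) and the failure of (2) at the preceding proposal. So there is no circle. Initially all $w$ are $0$ and (a), (b) hold.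

**Step 3: (a) and (b) survive every event.** Under removals, pushes, proposals and shrinks the charges do not change, and the intervals $J_Z$ stay or shrink, so by (M1) the right sides do not decrease.

Consider a performed cut at $Y$ with $|S|=p$, and let $Z$ contain the new target. If $Z$ does not contain the old target, then $w_Z=\kappa_{U_Z}=0$ after the cut by (F). Otherwise the target was in $Z$ before and after, $J_Z$ shrinks or stays, and by (M1) the right sides do not decrease. The charge $w_Z$ changes only for $Z=Y$, where (a) follows from (a′) at the proposal. The sum $\kappa_{U_Z}$ changes only if $Y\subseteq U_Z$, and then it grows by $p$; since the cut was performed, (2) failed at $Z$, which is (b).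

**Step 4: (d).** The purpose is to show that an alignment, when called for, raises $\mu_{U_Z}(J_Z)$ substantially. Let the aligning session at $Z$ be pushed after a proposal at $Y\subseteq U_Z$ with value $p$. As $Y$ is internal, $h\ge2$ and $K_{h-1}>0$. Add $p$ to $w_Y$ hypothetically, leaving all intervals as they are. Then:

* (a) holds at $Y$ by (a′), and at all other nodes containing $x$ it is unaffected;
* (b) holds at $Y$, as $\kappa_{U_Y}$ is unaffected;
* (b) holds at each $W$ with $Y\subsetneq W\subseteq U_Z$: if $Y\subseteq U_W$, because (2) fails at $W$, as $Z$ was chosen lowest; if $Y\subseteq L_W$, because $\kappa_{U_W}$ is unaffected.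

Now run the derivation of Step 1 with the hypothetical charges. At $Y$ we have $x\in U_Y$ and $\kappa_{L_Y}=0$, so (c) at $Y$ follows from (a) and (b) at $Y$. Then proceed to the nodes $W$ on the path from $Y$ up to $U_Z$, one after another. If $x\in U_W$, that is, $Y\subseteq U_W$, we need only (a), (b) at $W$ and $\kappa_{L_W}=0$. If $x\in L_W$, we also need (c) at $L_W$, the preceding node of the path. We arrive at (c) for $U_Z$, which has height $h-1$:
$$\kappa_{U_Z}+p\le K_{h-1}\,\mu_{U_Z}(J_{U_Z}).$$
Combining this with (2) and dividing by $K_{h-1}$ gives the inequality in (d). If $J_{U_Z}=J_Z$, the two terms with $\mu_{U_Z}$ would be equal, and the inequality would fail.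

**Step 5: (a′), which sessions have occurred.** Consider a proposal at $Z$, and the sessions at $Z$ so far; all charges to $Z$ were made in them. All were started while the target was in $U_Z$. No two were on the stack simultaneously, since heights on the stack are distinct, and an aborted session is never followed by another session at $Z$. So all sessions at $Z$ before the current one were completed, and the target has been in $U_Z$ ever since the first one started.

Moreover, a closing session at $Z$ is never followed by another session at $Z$. When it starts, $J_{U_Z}=[\sigma,\sigma+1]$ is trivial, so by (N) all $I(u)$ with $u\in U_Z$, $u\le x$ are trivial, and no later cut has any of these $u$ with $u<x$ in its range. Hence, as long as the target is in $U_Z$, it remains $x$, with $J_{U_Z}=[\sigma,\sigma+1]$. If the session is completed, then $J_Z=[\sigma,\sigma+1]$ from then on while the target is $x$. So no closing session is pushed at $Z$, since that requires $J_Z\ne[\sigma,\sigma+1]$, and no aligning session is pushed at $Z$, since by (d) that requires $J_{U_Z}\ne J_Z$.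

So the sessions at $Z$ are aligning sessions numbered $1,\dots,t$, and possibly one further closing session, which is then the current one.

**Step 6: (a′), the sum.** Let $M_i=\mu_Z(J_Z)$ and $m_i=\mu_{U_Z}(J_Z)$ at the start of the aligning session $i$; by (M2), $m_i\le M_i$. Let $\mu$ be the present value of $\mu_Z(J_Z)$. For an aligning session $i$ let $M_i'$ be its base at its last performed cut ($0$ if there is none), or its current base if session $i$ is the current one.

By Lemma 6, session $i$ charged at most $16M_i'$, including the proposed $p$ if it is the current session. By Lemma 6, (S) and (M1), $M_i'\le M_{i+1}$ for $i<t$, and $M_t\le\mu$, $M_t'\le\mu$. If the current session is a closing one, it charged at most $16\mu$, including $p$.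

Let $i<t$. Session $i$ was completed. At completion $J_Z=J_{U_Z}$, and this interval is contained in $J_{U_Z}$ at the start of session $i$, by (S) for $U_Z$. Hence, at the start of session $i+1$, $J_Z$ is contained in $J_{U_Z}$ as it was at the start of session $i$. So (M1) and (d) give
$$m_{i+1}>m_i+\frac{\lambda_h}{K_{h-1}}\,M_i\qquad(1\le i<t).$$

Let $t\ge1$; then $h\ge2$ by (d), and $\lambda_h>0$. Telescoping gives
$$\sum_{i<t}M_i\le\frac{K_{h-1}}{\lambda_h}\,m_t\le\frac{K_{h-1}}{\lambda_h}\,\mu .$$
Therefore, with one $\mu$ for a possible closing session,
$$w_Z+p\le16\Big(\sum_{i<t}M_i'+M_t'+\mu\Big)\le16\Big(\sum_{i=2}^{t}M_i+2\mu\Big)\le16\Big(\frac{K_{h-1}}{\lambda_h}+3\Big)\mu=\eta_h\,\mu .$$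
In the last inequality the terms with $2\le i<t$ contribute at most $\frac{K_{h-1}}{\lambda_h}\mu$, and the term $M_t$, if present, at most $\mu$. If $t=0$, the only session is the closing one, and $w_Z+p\le16\mu\le\eta_h\mu$. This proves (a′) and the Proposition. $\square$

## 12. The ledger at the root

By (d), a pushed aligning session is not completed at once, so the loop of Section 9 makes a move at every non-terminal state. All its cuts have $R\ne\emptyset$, and all its shrinks change $I(x)$; so it is a strategy in the sense of Section 5. The root always contains the target, so (c) at the root, which has height $k$, and (M3) give at every moment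
$$\kappa=\kappa_{\rm root}\le K_k\,\mu_{\rm root}(J_{\rm root})\le48k^2s .$$
Lemma 2 with $B=48k^2s$ yields $\mathrm{Rev}(G)\le48\,\mathrm{BW}(G)\,\lceil\log_2n\rceil^2+1$, which proves the Theorem. $\blacksquare$

By Corollary 1, the quadratic separation between black and black–white pebbling space cannot be achieved on graphs of polynomial size; by Corollary 2, it requires size at least $2^{\Omega(\sqrt s)}$.
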